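\title{Boundary decay of the second fundamental form of holomorphic isometries of the Poincar\'e disk into bounded symmetric domains}

\begin{abstract}
Let $F$ be a holomorphic isometry, up to a constant factor $\lambda$, of the Poincar\'e disk into a bounded symmetric domain that is irreducible or a product of identical irreducible factors, and let $\sigma$ be its second fundamental form. We prove that $\|\sigma\|^2=O\big((1-|z|)^2\big)$ near every boundary point $b$ across which $F$ extends holomorphically, and that the order of vanishing at $b$ is exactly two if and only if the rank of $F'(b)$ exceeds $\lambda$. It follows that every such $F$ that is not totally geodesic is of the first kind and that none is of the second kind. The proof expresses $\|\sigma\|^2$ through the spectral values of the normalized derivative of $F$ and estimates these values with an exterior power of the quadratic operator of the underlying Jordan triple system.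
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Delta\subset\mathbb C$ be the unit disk with the Poincar\'e metric $ds^2_\Delta$ of constant Gaussian curvature $-2$. Let $\Omega\Subset\mathbb C^N$ be a bounded symmetric domain in its Harish-Chandra realization, and assume that $\Omega$ is irreducible or a Cartesian product of identical irreducible domains. We write $\Omega=\prod_q\Omega_q$ with $\Omega_q$ irreducible, with a single factor in the irreducible case. Each $\Omega_q$ carries its canonical K\"ahler--Einstein metric, normalized so that minimal disks have Gaussian curvature $-2$, and $ds^2_\Omega$ is the product metric.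

Let $\lambda>0$. A holomorphic map $F=(F_q):\Delta\to\Omega$ is a \emph{holomorphic isometry} $(\Delta,\lambda\,ds^2_\Delta)\to(\Omega,ds^2_\Omega)$ if $F^*ds^2_\Omega=\lambda\,ds^2_\Delta$. Such an $F$ is a proper holomorphic isometric embedding, and its graph extends to an affine-algebraic subvariety of $\mathbb C\times\mathbb C^N$. We take this as given, in the form that the graph lies in an affine-algebraic curve. In particular there is a finite set $E\subset\partial\Delta$ such that $F$ extends holomorphically to a neighborhood of every $b\in\partial\Delta\setminus E$. We fix such a set $E$.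

Let $\sigma$ be the second fundamental form of $F(\Delta)$ in $\Omega$, and put
\[
\varphi(z)=\|\sigma(e,e)\|^2,\qquad t=1-|z|,
\]
where $e$ is a unit tangent vector at $z$ for $\lambda\,ds^2_\Delta$. To fix constants, we write a K\"ahler metric as $2\operatorname{Re}\sum g_{i\bar j}\,dx_i\otimes d\bar x_j$, we call $\Phi$ a \emph{potential} if $g_{i\bar j}=\partial_i\bar\partial_j\Phi$, and we measure the $(1,0)$-vectors $e$ and $\sigma(e,e)$ with the Hermitian form $g$. The Gaussian curvature of $2g\,|dz|^2$ is $-g^{-1}\partial\bar\partial\log g$, so $ds^2_\Delta$ has $g=(1-|z|^2)^{-2}$ and potential $-\log(1-|z|^2)$. With real unit vectors and Riemannian norms one obtains $\varphi/2$ in place of $\varphi$, which affects none of the statements below.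

The map $F$ is \emph{standard} if it is totally geodesic, that is, if $\varphi\equiv0$, and \emph{non-standard} otherwise. The function $\varphi$ measures how far $F(\Delta)$ bends away from the geodesics of $\Omega$ tangent to it, and $t$ is comparable to $\exp(-\sqrt2\,d)$, where $d$ is the Poincar\'e distance from $z$ to $0$. A power bound for $\varphi$ in terms of $t$ is therefore an exponential rate at which the curve straightens out at infinity. For $b\in\partial\Delta$ and $k>0$, we say that $\varphi$ \emph{vanishes exactly to order $k$ at $b$} if $c_1t^k\le\varphi(z)\le c_2t^k$ on $U\cap\Delta$ for some neighborhood $U$ of $b$ and constants $0<c_1\le c_2$. A property holds at a \emph{general} boundary point if it holds at all but finitely many points of $\partial\Delta$. A non-standard $F$ is \emph{of the first kind} if $\varphi$ vanishes exactly to order $2$ at a general boundary point, and \emph{of the second kind} if $\varphi$ vanishes exactly to order $1$ at a general boundary point, so that $\|\sigma\|$ vanishes to order $1/2$.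

According to \cite{asymptotic}, a non-standard $F$ that is asymptotically totally geodesic at a general boundary point $b$, meaning that $\varphi(z)\to0$ as $z\to b$, is of the first or of the second kind. The authors announce there that every $F$ in the present setting is asymptotically totally geodesic. They also state that all known non-standard examples are of the first kind, and so are all those into polydisks. Question 1 of \cite{asymptotic} is the following.

\medskip
\noindent\textbf{Question.} \emph{Do there exist $\Omega$ as above, $\lambda>0$ and a non-standard holomorphic isometry $F:(\Delta,\lambda\,ds^2_\Delta)\to(\Omega,ds^2_\Omega)$ of the second kind?}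
\medskip

There is a reason to expect a positive answer. As $F(z)$ approaches the boundary of a polydisk, the invariant length of a coordinate vector is comparable to $t^{-1}$ or to $1$. In an irreducible domain of rank at least two there is in general a third family of directions, with invariant length comparable to $t^{-1/2}$. This is the scale of the second kind, and a term-by-term estimate that takes it into account gives $\varphi=O(t)$ and no more (Example~\ref{ex:matrices}). The answer is nevertheless negative.

\begin{theorem}\label{thm:bound}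
Let $F:(\Delta,\lambda\,ds^2_\Delta)\to(\Omega,ds^2_\Omega)$ be a holomorphic isometry and let $b\in\partial\Delta\setminus E$. Then there are a neighborhood $U$ of $b$ and $C>0$ with $\varphi(z)\le Ct^2$ on $U\cap\Delta$. Consequently no $F$ is of the second kind.
\end{theorem}

The sharp form of the result involves the rank of a vector. A vector $u_q$ in the ambient space of $\Omega_q$ has \emph{spectral values} (Section~\ref{sec:jordan}); for the domain of matrices of operator norm less than one they are the singular values. Let $\operatorname{rk}u_q$ be the number of nonzero spectral values, and put $\operatorname{rk}u=\sum_q\operatorname{rk}u_q$ for $u=(u_q)\in\mathbb C^N$.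

\begin{theorem}\label{thm:sharp}
Let $F:(\Delta,\lambda\,ds^2_\Delta)\to(\Omega,ds^2_\Omega)$ be a holomorphic isometry.
\begin{enumerate}
\item[(1)] The constant $\lambda$ is a positive integer, and $\operatorname{rk}F'(z)\ge\lambda$ for all $z\in\Delta\cup(\partial\Delta\setminus E)$. For $z\in\Delta$, we have $\varphi(z)=0$ if and only if $\operatorname{rk}F'(z)=\lambda$.
\item[(2)] Let $b\in\partial\Delta\setminus E$. If $\operatorname{rk}F'(b)>\lambda$, then $\varphi$ vanishes exactly to order $2$ at $b$. If $\operatorname{rk}F'(b)=\lambda$, then $\varphi(z)/t^2\to0$ as $z\to b$.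
\item[(3)] If $F$ is non-standard, then $\operatorname{rk}F'>\lambda$ on $\Delta\cup(\partial\Delta\setminus E)$ outside a finite set. Hence $F$ is of the first kind.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:bound} alone answers the Question. The proofs use none of the statements quoted above from \cite{asymptotic} on the two kinds or on asymptotic total geodesy. They do not use that the factors $\Omega_q$ are identical, only that each carries the stated normalization.

Section~\ref{sec:jordan} recalls the description of $\Omega_q$ by Jordan triple systems. In Section~\ref{sec:formulas} we move $z$ and $F(z)$ to the origin and express $\varphi(z)$ through the spectral values of the resulting derivative $M(z)$. Section~\ref{sec:examples} works out the bidisk and the domain of $2\times2$ matrices, where the mechanism is a determinant identity. Section~\ref{sec:bound} replaces the determinant by an exterior power and proves Theorem~\ref{thm:bound}. Sections~\ref{sec:derivative} and~\ref{sec:sharp} identify the leading term of that estimate and prove Theorem~\ref{thm:sharp}.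 Throughout,
\[
\rho=1-|z|^2=t(2-t),\qquad t\le\rho\le2t .
\]

\section{Jordan triple systems}\label{sec:jordan}

Each $\Omega_q$ is the open unit ball of the spectral norm of a simple positive Hermitian Jordan triple system. This structure supplies, for every irreducible domain, the analogues of the singular value decomposition and of the block decomposition of a matrix. The reference for (J1)--(J7) below is \cite{loos}; our triple product is one half of the one used there. In this section we fix one factor, drop the index $q$, and write $V$ for the ambient vector space.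

\subsection*{Basic facts}
The triple product $\{xyz\}$ on $V$ is complex linear and symmetric in $x,z$ and antilinear in $y$. Put
\[
D(x,y)z=\{xyz\},\qquad Q(x)y=\{xyx\},\qquad B(x,y)=1-2D(x,y)+Q(x)Q(y).
\]
Thus $D(x,y)$ and $B(x,y)$ are linear and $Q(x)$ is antilinear. An element $e$ is a \emph{tripotent} if $\{eee\}=e$. There is a Hermitian inner product $\langle\cdot,\cdot\rangle$ on $V$, linear in the first variable, with $D(x,y)^*=D(y,x)$ and $\langle c,c\rangle=1$ for all primitive tripotents $c$ (defined in (J2)).

\begin{itemize}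
\item[(J1)] $D(a,b)\{xyz\}=\{D(a,b)x,y,z\}-\{x,D(b,a)y,z\}+\{x,y,D(a,b)z\}$.
\item[(J2)] \emph{Peirce decomposition.} For a tripotent $e$, $V=V_1(e)\oplus V_{1/2}(e)\oplus V_0(e)$ orthogonally, where $V_\alpha=V_\alpha(e)$ is the $\alpha$-eigenspace of $D(e,e)$. With $V_\alpha=0$ for $\alpha\notin\{0,\frac12,1\}$, the \emph{Peirce rules} hold:
\[
\{V_\alpha V_\beta V_\gamma\}\subset V_{\alpha-\beta+\gamma},\qquad \{V_1V_0V\}=\{V_0V_1V\}=0 .
\]
A tripotent $c\neq0$ is \emph{primitive} if $V_1(c)=\mathbb Cc$. Tripotents $c,d$ are \emph{orthogonal} if $D(c,d)=0$; equivalently, $d\in V_0(c)$. A sum of pairwise orthogonal tripotents is a tripotent.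
\item[(J3)] \emph{Frames and the spectral theorem.} A \emph{frame} is a maximal family of pairwise orthogonal primitive tripotents. All frames have the same number $r$ of elements, the rank of $\Omega$. Every $u\in V$ can be written as $u=\sum_{i=1}^r\mu_ic_i$ with $(c_i)$ a frame and $\mu_1\ge\dots\ge\mu_r\ge0$. The \emph{spectral values} $\mu_i$ are unique, $|u|=\mu_1$ is a norm, $\Omega=\{|u|<1\}$, and $\langle u,u\rangle=\sum\mu_i^2$. For a frame $(c_i)$ and $0\le i\le j\le r$, let $V_{ij}$ be the space of $v$ with $D(c_l,c_l)v=\frac12(\delta_{il}+\delta_{jl})v$ for $l=1,\dots,r$. Then $V=\bigoplus V_{ij}$ orthogonally, $V_{00}=0$, $V_{ii}=\mathbb Cc_i$ for $i\ge1$, and $\dim V_{ij}=a$ for $1\le i<j$. The integer $a$ does not depend on the frame, and $a\ge1$ if $r\ge2$ because $V$ is simple. For $x=\sum s_ic_i$ with real $s_i$, and with $s_0=0$,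
\[
D(x,x)=\tfrac12(s_i^2+s_j^2),\qquad B(x,x)=(1-s_i^2)(1-s_j^2)\qquad\text{on }V_{ij}.
\]
\item[(J4)] There is a polynomial $h(x,y)$, holomorphic in $x$ and antiholomorphic in $y$, with $h(\tau u,u)=\prod_i(1-\tau\mu_i^2)$ for $\tau\in\mathbb C$ and $u$ with spectral values $\mu_i$.
\item[(J5)] $Q(B(x,y)z)=B(x,y)Q(z)B(y,x)$.
\item[(J6)] For $x\in\Omega$ there is $g_x\in\operatorname{Aut}(\Omega)$ with $g_x(x)=0$ and $d(g_x)_x=B(x,x)^{-1/2}$. The isotropy group $K$ of $0$ acts by unitary automorphisms of the triple product. Every automorphism of $\Omega$ extends biholomorphically to a neighborhood of $\overline\Omega$. The Bergman kernel of $\Omega$ is a constant times $\det B(x,x)^{-1}$, which is a negative power of $h(x,x)$.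
\item[(J7)] For a tripotent $e$, $Q(e)^2=1$ on $V_1(e)$. The set $A(e)=\{x\in V_1(e):Q(e)x=x\}$ is a Euclidean Jordan algebra with product $\{xey\}$ and unit $e$, and $V_1(e)=A(e)\oplus iA(e)$. Every element of $A(e)$ has the form $\sum\alpha_je_j$ with $\alpha_j\in\mathbb R$, where $(e_j)$ is a system of orthogonal primitive idempotents with $\sum e_j=e$. Every primitive idempotent belongs to such a system, and the members of a system are orthogonal primitive tripotents of $V$.
\end{itemize}

\begin{example}[Matrices]\label{ex:dictionary}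
Let $V$ be the space of complex $m\times m'$ matrices, $m\le m'$, with $\{xyz\}=\frac12(xy^*z+zy^*x)$ and $\langle x,y\rangle=\operatorname{tr}(xy^*)$. Then $Q(x)y=xy^*x$, $B(x,y)z=(1-xy^*)z(1-y^*x)$ and $h(x,y)=\det(1-xy^*)$. Tripotents are partial isometries, primitive ones have rank one, (J3) is the singular value decomposition, $|\cdot|$ is the operator norm, and $\operatorname{rk}$ is the usual rank. For the frame $E_{11},\dots,E_{mm}$ of matrix units, $V_{ij}$ is spanned by $E_{ij}$ and $E_{ji}$ if $1\le i<j$, so $a=2$, and $V_{0i}$ is spanned by the $E_{il}$ with $l>m$. For $e=E_{11}+\dots+E_{kk}$, the space $V_1(e)$ is the upper left $k\times k$ block, $V_0(e)$ is the lower right block, $V_{1/2}(e)$ consists of the two off-diagonal blocks, and $A(e)$ is the algebra of Hermitian $k\times k$ matrices. For $m=m'=1$ we get $\Omega=\Delta$ and $B(x,x)=(1-|x|^2)^2$.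
\end{example}

\subsection*{First consequences}
We record several consequences that are used repeatedly.

\emph{Blocks.} If $(c_i)$ is a frame and $e=c_1+\dots+c_k$, then $D(e,e)=\sum_{l\le k}D(c_l,c_l)$, so
\begin{equation}\label{eq:blocks}
V_1(e)=\bigoplus_{1\le i\le j\le k}V_{ij},\qquad V_{1/2}(e)=\bigoplus_{1\le i\le k<j}V_{ij}\oplus\bigoplus_{1\le i\le k}V_{0i},
\end{equation}
and $V_0(e)$ is the sum of the remaining $V_{ij}$. In particular $\dim V_1(e)=N_k$, where
\[
N_m=m+\tfrac12a\,m(m-1)
\]
is strictly increasing in $m$.

\emph{Continuity.} The coefficients of $\tau\mapsto h(\tau u,u)$ are the elementary symmetric functions of the $\mu_i^2$, up to sign, and they are continuous in $u$. Hence the spectral values are continuous in $u$.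

\emph{Expansion of the potential.} Let $h_k(x,y)$ be the part of $h$ of degree $k$ in $x$. By (J4), $h_k(u,u)$ is homogeneous of degree $2k$ under real dilations of $u$. A polynomial that is holomorphic in $x$ and antiholomorphic in $y$ is determined by its values on the diagonal, so $h_k$ has degree $k$ in $\bar y$ as well, and $h_0=1$. Expanding $-\log h(\tau u,u)=\sum_k\frac{\tau^k}{k}\sum_i\mu_i^{2k}$, we obtain near the origin
\begin{equation}\label{eq:expansion}
-\log h(x,y)=\sum_{k\ge1}L_k(x,y),\qquad L_k(u,u)=\frac1k\sum_i\mu_i^{2k},\qquad L_1(x,y)=\langle x,y\rangle ,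
\end{equation}
with $L_k$ of degree $k$ in $x$ and degree $k$ in $\bar y$.

\emph{The metric.} The canonical metric is an $\operatorname{Aut}(\Omega)$-invariant constant multiple of the Bergman metric, so by (J6) it has a potential $-\kappa\log h(x,x)$ with $\kappa>0$. The minimal disks are the images under $\operatorname{Aut}(\Omega)$ of the disks $\Delta c$ with $c$ primitive. Since $h(zc,zc)=1-|z|^2$, such a disk has curvature $-2/\kappa$, and our normalization means $\kappa=1$.

\emph{Square roots.} If $x=\sum s_ic_i\in\Omega$ and $x'=\sum s_i'c_i$ with $1-s_i'^2=(1-s_i^2)^{1/2}$, then $B(x',x')=B(x,x)^{1/2}$ by (J3). Applying (J5) to $x'$, with $z=u$ and with $z=B^{-1/2}u$, gives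
\begin{equation}\label{eq:sqrtB}
Q(B^{\pm1/2}u)=B^{\pm1/2}Q(u)B^{\pm1/2},\qquad B=B(x,x),\ x\in\Omega .
\end{equation}

\emph{The map $Q(e)$.} We have $\langle Q(e)x,y\rangle=\langle D(e,x)e,y\rangle=\langle e,\{xey\}\rangle$, which is symmetric in $x,y$. With (J7) this gives $\langle Q(e)x,Q(e)x\rangle=\langle Q(e)^2x,x\rangle=\langle x,x\rangle$ on $V_1(e)$, so $Q(e)$ is an antilinear isometry of $V_1(e)$. It also gives $\langle x,y\rangle=\langle y,x\rangle$ for $x,y\in A(e)$, so the inner product is real on $A(e)$.

\subsection*{Spectral values as singular values}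
The spectral values of $u$ are not the singular values of an operator that depends linearly on $u$ in a way available for all domains. The quadratic operator $Q(u)$ is the substitute: its singular values are the products $\mu_i\mu_j$, and it transforms well by \eqref{eq:sqrtB}.

We first recall how to handle exterior powers. The space $\Lambda^mV$ carries the inner product for which the wedge products of $m$ distinct vectors of an orthonormal basis are orthonormal. For a linear map $L$, we have $(\Lambda^mL)^*=\Lambda^m(L^*)$, and $\|\Lambda^mL\|$ is the product of the $m$ largest singular values of $L$. Let $J$ be complex conjugation of the coordinates in an orthonormal basis of $V$. For an antilinear map $A$, the singular values of $A$ are by definition those of the linear map $AJ$; another choice $J'$ gives the same values because $JJ'$ is unitary. The map $\Lambda^mA:v_1\wedge\dots\wedge v_m\mapsto Av_1\wedge\dots\wedge Av_m$ is antilinear and equals $\Lambda^m(AJ)\,\Lambda^mJ$ with $\Lambda^mJ$ isometric. So $\|\Lambda^mA\|$ is again the product of the $m$ largest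 singular values, and $\Lambda^m(LAL')=\Lambda^mL\,\Lambda^mA\,\Lambda^mL'$ for linear $L,L'$. The matrix entries of $Q(u)J$ are holomorphic quadratic polynomials in $u$.

\begin{lemma}\label{lem:Q}
Let $(c_i)$ be a frame and $u=\sum\mu_ic_i$ with $\mu_i\ge0$ in any order.
\begin{enumerate}
\item[(a)] $Q(u)$ maps $V_{ij}$ into itself as $\mu_i\mu_j$ times an antilinear isometry if $1\le i\le j$, and $Q(u)=0$ on $V_{0j}$.
\item[(b)] $\dim Q(u)V=N_{\operatorname{rk}u}$. For $m\ge1$, $\operatorname{rk}u\ge m$ if and only if $\Lambda^{N_m}Q(u)\ne0$.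
\item[(c)] If $g$ is linear and invertible and $Q(gu)=gQ(u)g^*$, then $\operatorname{rk}gu=\operatorname{rk}u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v\in V_{ij}$, so $Q(u)v=\sum_{l,m}\mu_l\mu_m\{c_lvc_m\}$. By the Peirce rules for $c_p$, the term $\{c_lvc_m\}$ lies in $V_{\nu_p}(c_p)$ with $\nu_p=\delta_{lp}+\delta_{mp}-\frac12(\delta_{ip}+\delta_{jp})$, for every $p$. If $1\le i<j$, a nonzero term needs $\nu_i\ge0$ and $\nu_j\ge0$, hence $\{l,m\}=\{i,j\}$, and then the term lies in $V_{ij}$. If $1\le i=j$, then $v\in\mathbb Cc_i$ and $D(c_l,c_i)=0$ for $l\ne i$, so by symmetry in $l,m$ only $l=m=i$ contributes, and the term lies in $\mathbb Cc_i$. If $i=0$, a nonzero term needs $\nu_j\ge0$, say $l=j$. Then $m=j$ gives $\nu_j=\frac32$, and $m\ne j$ puts the term in $V_1(c_m)\cap V_{1/2}(c_j)$, which is zero because $V_1(c_m)=\mathbb Cc_m\subset V_0(c_j)$. Comparing with the case where all $\mu_l=1$, we find $Q(u)=\mu_i\mu_jQ(\hat e)$ on $V_{ij}$ for $1\le i\le j$, with $\hat e=\sum_lc_l$. Finally $V_{ij}\subset V_1(\hat e)$, where $Q(\hat e)$ is an isometry.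

(b) By (a), $Q(u)V$ is the sum of the $V_{ij}$ with $i\ge1$ and $\mu_i\mu_j>0$, of dimension $N_{\operatorname{rk}u}$. Since $N_m$ is strictly increasing, $\operatorname{rk}u\ge m$ if and only if $Q(u)$ has at least $N_m$ nonzero singular values.

(c) The images of $Q(gu)$ and $Q(u)$ have the same dimension.
\end{proof}

\section{The second fundamental form in terms of spectral values}\label{sec:formulas}

We return to the product $\Omega=\prod\Omega_q$, with $V_q$, $r_q$, $a_q$, $h_q$ the data of the factors and $\langle u,v\rangle=\sum_q\langle u_q,v_q\rangle$. The metric $ds^2_\Omega$ has the potential $-\sum_q\log h_q(x_q,x_q)$.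

Since each $\Omega_q$ is the unit ball of a norm, the Schwarz lemma holds in the following form: if $G:\Delta\to\Omega_q$ is holomorphic and $G(0)=0$, then $|G(\zeta)|\le|\zeta|$ and $|G'(0)|\le1$. To see this, apply the classical lemma to $\ell\circ G$, where $\ell$ is a linear functional of norm one that attains the norm of the vector in question.

\begin{lemma}\label{lem:product}
Let $G:(\Delta,\lambda\,ds^2_\Delta)\to(\Omega,ds^2_\Omega)$ be a holomorphic isometry with $G(0)=0$. Then $\prod_qh_q(G_q(\zeta),G_q(\zeta))=(1-|\zeta|^2)^\lambda$ on $\Delta$.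
\end{lemma}

\begin{proof}
The isometry condition says that $\psi=\sum_q\log h_q(G_q,G_q)-\lambda\log(1-|\zeta|^2)$ is harmonic on $\Delta$, so $\psi=H+\overline H$ with $H$ holomorphic. By \eqref{eq:expansion} and $G(0)=0$, the power series of $\psi$ at $0$ contains only monomials $\zeta^i\bar\zeta^j$ with $i,j\ge1$, and that of $H+\overline H$ contains none of these. So the series vanishes, $H$ is constant, and $\psi\equiv0$.
\end{proof}

To compute $\varphi(z)$ we move $z$ and $F(z)$ to the origin, where the metric is Euclidean to first order. For $z\in\Delta$ put $B_q=B(F_q(z),F_q(z))$ and define the \emph{normalized derivative} $M=(M_q)$ by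
\[
M_q=\rho\,B_q^{-1/2}F_q'(z).
\]
Let $\mu_{q,1}\ge\dots\ge\mu_{q,r_q}$ be the spectral values of $M_q$ and $x_{q,i}=\mu_{q,i}^2$.

\begin{proposition}\label{prop:phi}
For every $z\in\Delta$,
\begin{equation}\label{eq:trace}
0\le x_{q,i}\le1,\qquad\sum_{q,i}x_{q,i}=\lambda,
\end{equation}
\begin{equation}\label{eq:phi}
\varphi=\frac{2}{\lambda^2}\sum_{q,i}x_{q,i}\,(1-x_{q,i}).
\end{equation}
\end{proposition}

\begin{proof}
Let $\chi(\zeta)=(\zeta+z)/(1+\bar z\zeta)$, so $\chi(0)=z$ and $\chi'(0)=\rho$. The map $G=(g_{F_q(z)}\circ F_q\circ\chi)_q$ is a holomorphic isometry with the same $\lambda$, with $G(0)=0$ and $G'(0)=M$ by (J6), and its function $\varphi$ at $0$ equals that of $F$ at $z$. The Schwarz lemma gives $\mu_{q,i}\le1$.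

Write $G(\zeta)=M\zeta+A\zeta^2+O(\zeta^3)$. By Lemma~\ref{lem:product} and \eqref{eq:expansion},
\[
\langle G,G\rangle+\sum_qL_2(G_q,G_q)+\dots=\lambda|\zeta|^2+\frac\lambda2|\zeta|^4+\dots,
\]
where every monomial of $L_k(G_q,G_q)$ is divisible by $\zeta^k\bar\zeta^k$. The coefficients of $\zeta\bar\zeta$, $\zeta^2\bar\zeta$ and $\zeta^2\bar\zeta^2$ give
\[
\sum x_{q,i}=\langle M,M\rangle=\lambda,\qquad\langle A,M\rangle=0,\qquad\langle A,A\rangle+\frac12\sum x_{q,i}^2=\frac\lambda2 .
\]
By \eqref{eq:expansion}, the metric equals $\langle\cdot,\cdot\rangle$ up to terms of second order at $0$, so its Christoffel symbols vanish at $0$. Hence $\sigma(G'(0),G'(0))$ is the component of $G''(0)=2A$ orthogonal to $M$, which is $2A$ itself. The unit vector is $\lambda^{-1/2}G'(0)$, so $\varphi=4\langle A,A\rangle/\lambda^2=\frac2{\lambda^2}\big(\sum x_{q,i}-\sum x_{q,i}^2\big)$.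
\end{proof}

Formula \eqref{eq:phi} is the Gauss equation: $-2/\lambda$ is the curvature of the curve and $-2\sum x_{q,i}^2/\lambda^2$ is the holomorphic sectional curvature of $\Omega$ in the direction $M$. It shows that $\varphi$ is small exactly when every $\mu_{q,i}$ is close to $0$ or to $1$. The problem is now to find the rate at which this happens at the boundary.

For that purpose it is convenient to assume $F(0)=0$. The next lemma shows that this loses nothing, even for the rank at boundary points.

\begin{lemma}\label{lem:rankinv}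
Let $\gamma\in\operatorname{Aut}(\Omega_q)$, $x\in\overline{\Omega_q}$ and $u\in V_q$. Then $\operatorname{rk}d\gamma_xu=\operatorname{rk}u$.
\end{lemma}

\begin{proof}
Let $x\in\Omega_q$ first. The automorphism $k=g_{\gamma x}\gamma g_x^{-1}$ fixes $0$, so $k\in K$ and $d\gamma_x=B(\gamma x,\gamma x)^{1/2}\,k\,B(x,x)^{-1/2}$. We have $Q(ku)=kQ(u)k^{-1}=kQ(u)k^*$, and with \eqref{eq:sqrtB} this gives $Q(d\gamma_xu)=d\gamma_x\,Q(u)\,d\gamma_x^*$. By (J6), this identity extends by continuity to $x\in\overline{\Omega_q}$ and $d\gamma_x$ is invertible there. Lemma~\ref{lem:Q}(c) applies.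
\end{proof}

Replacing $F$ by $(g_{F_q(0)}\circ F_q)_q$ changes neither $\lambda$ nor $\varphi$, preserves holomorphic extendability at each $b\in\partial\Delta\setminus E$ by (J6), and preserves $\operatorname{rk}F'$ by Lemma~\ref{lem:rankinv}. \emph{From Section~\ref{sec:bound} on we assume $F(0)=0$}, except in the proof of Theorem~\ref{thm:sharp}(3), where no normalization is needed. Under this assumption, let $s_{q,1}(z)\ge\dots\ge s_{q,r_q}(z)$ be the spectral values of $F_q(z)$ and put $\beta_{q,i}=1-s_{q,i}^2$. The Schwarz lemma and Lemma~\ref{lem:product} give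
\begin{equation}\label{eq:beta}
\rho\le\beta_{q,i}\le1,\qquad\prod_{q,i}\beta_{q,i}=\rho^\lambda\qquad\text{on }\Delta .
\end{equation}

\section{The bidisk and the domain of $2\times2$ matrices}\label{sec:examples}

\begin{example}[A non-standard isometry into the bidisk]\label{ex:bidisk}
For a factor $\Omega_q=\Delta$ there is one spectral value, $\mu_q=\rho\,|F_q'|/(1-|F_q|^2)$, the factor by which $F_q$ contracts Poincar\'e lengths. Pass to the upper half-plane by $z=(\tau-i)/(\tau+i)$. Then $1-|z|^2=4\operatorname{Im}\tau/|\tau+i|^2$, so $-\log\operatorname{Im}\tau$ is a potential, and $\mu_q=\operatorname{Im}\tau\,|f_q'|/\operatorname{Im}f_q$ for the transformed components $f_q$. Take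
\[
f_1=\sqrt\tau,\qquad f_2=i\sqrt\tau,\qquad 0<\arg\sqrt\tau<\pi/2 .
\]
Both maps take values in the upper half-plane, and $\operatorname{Im}f_1\cdot\operatorname{Im}f_2=\operatorname{Im}\sqrt\tau\cdot\operatorname{Re}\sqrt\tau=\frac12\operatorname{Im}\tau$. So this is a holomorphic isometry with $\lambda=1$. For $\tau=|\tau|e^{i\theta}$ we have $|f_q'|=\frac12|\tau|^{-1/2}$, hence
\[
\mu_1=\frac{\sin\theta}{2\sin(\theta/2)}=\cos\frac\theta2,\qquad\mu_2=\frac{\sin\theta}{2\cos(\theta/2)}=\sin\frac\theta2,\qquad\varphi=4\mu_1^2\mu_2^2=\Big(\frac{\operatorname{Im}\tau}{|\tau|}\Big)^2 .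
\]
Near a real point $\tau_0\ne0$ the map extends holomorphically, $\operatorname{Im}\tau$ is comparable to $t$, and $\varphi$ vanishes exactly to order $2$. At $\tau=0$ and $\tau=\infty$, the function $\varphi$ is a nonzero constant along each ray $\arg\tau=\theta$, so the hypothesis $b\notin E$ in Theorem~\ref{thm:bound} cannot be dropped.
\end{example}

The order $2$ in this example has a simple cause, valid in any polydisk. A component with $F_q(b)\in\Delta$ has $\mu_q=O(\rho)$ because its denominator $1-|F_q|^2$ stays bounded below. In an irreducible domain the directions do not separate in this way.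

\begin{example}[$2\times2$ matrices]\label{ex:matrices}
Let $\Omega$ be the domain of $2\times2$ matrices of norm less than one, and let $F(0)=0$ and $\lambda=1$. Here
\[
M=\rho\,(1-FF^*)^{-1/2}F'(1-F^*F)^{-1/2},\qquad\mu_1^2+\mu_2^2=1,\qquad\beta_1\beta_2=\rho,
\]
and \eqref{eq:phi} reads $\varphi=4\mu_1^2\mu_2^2$. Let $b\in\partial\Delta\setminus E$ be a point where $F(b)$ has singular values $1$ and $s<1$, so that $\beta_2$ is bounded below near $b$ and $\beta_1$ is comparable to $\rho$. If $F(z)=P\operatorname{diag}(s_1,s_2)R^*$ with $P,R$ unitary, then $(P^*MR)_{ij}=\rho(\beta_i\beta_j)^{-1/2}(P^*F'R)_{ij}$, and so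
\[
P^*MR=\begin{pmatrix}O(1)&O(\rho^{1/2})\\O(\rho^{1/2})&O(\rho)\end{pmatrix}.
\]
Since $\mu_2$ is the distance from $M$ to the matrices of rank at most one, deleting the upper left entry gives $\mu_2=O(\rho^{1/2})$ and $\varphi=O(\rho)$. This is the estimate that leaves room for the second kind. It is not sharp, because the off-diagonal entries mostly rotate the singular vectors and contribute to $\mu_2$ only through their product. The determinant sees this:
\[
\mu_1\mu_2=|\det M|=\frac{\rho^2\,|\det F'|}{\beta_1\beta_2}=\rho\,|\det F'|,\qquad\text{so}\qquad\varphi=4\rho^2\,|\det F'(z)|^2 .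
\]
This exact formula gives $\varphi=O(t^2)$ near every $b\in\partial\Delta\setminus E$. The order is exactly $2$ if $\det F'(b)\ne0$, and $\varphi=o(t^2)$ otherwise. If $F$ is non-standard, then $\det F'$ is a nonzero algebraic function and has finitely many zeros.
\end{example}

Four things change in general. There is no determinant, and for larger matrices one needs minors of intermediate size; an exterior power of $Q(M)$ plays their role. The exact identity becomes an estimate, which requires the size of each $\beta_{q,i}$ and not only of their product. The estimate bounds a product of spectral values, so the large ones must be bounded below. These three points are treated in Section~\ref{sec:bound}. Finally, the leading term of the estimate is one particular family of minors of $F'(b)$, and it has to be related to $\operatorname{rk}F'(b)$; this is Section~\ref{sec:derivative}.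

\section{The upper bound}\label{sec:bound}

Fix $b\in\partial\Delta\setminus E$. Since $F_q(b)\in\overline{\Omega_q}$, all $s_{q,i}(b)$ are at most $1$. Let
\[
k_q=\#\{i:s_{q,i}(b)=1\}.
\]
By continuity of the spectral values there are $\delta\in(0,1)$ and a disk $U$ centered at $b$ such that $F$ is holomorphic on a neighborhood of $\overline U$ and
\begin{equation}\label{eq:delta}
\beta_{q,i}\ge\delta\quad\text{for }i>k_q\qquad\text{on }U\cap\overline\Delta .
\end{equation}
The disk $U$ will be shrunk finitely many times. We write $X\lesssim Y$ if $X\le CY$ on $U\cap\Delta$ with a constant $C$, and $X\asymp Y$ if $X\lesssim Y\lesssim X$. The extension of $F$ across $b$ enters this section in two places: $F$ is Lipschitz on $U$ (Lemma~\ref{lem:beta}), and $F'$ is bounded on $U$ (Proposition~\ref{prop:mu}).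

\subsection*{How fast $F(z)$ approaches the boundary}

\begin{lemma}\label{lem:beta}
We have $\lambda=\sum_qk_q$, and $\beta_{q,i}\asymp\rho$ for $i\le k_q$. In particular, $\lambda$ is a positive integer.
\end{lemma}

\begin{proof}
The idea is to bound the $\beta_{q,i}$ from above along the radius, where $|z-b|$ and $\rho$ are comparable, read off $\lambda$ from \eqref{eq:beta}, and then use \eqref{eq:beta} again at all points.

Fix $q$ with $k=k_q\ge1$, drop $q$, and put $n=N_k$. By (J3), the Hermitian operator $D_z=D(F(z),F(z))$ has the eigenvalues $\frac12(s_i^2+s_j^2)$ on the spaces $V_{ij}$ of a frame for $F(z)$. The $n$ largest eigenvalues of $D_b$ equal $1$. By Weyl's inequality, the ordered eigenvalues of $D_z$ and $D_b$ differ by at most $\|D_z-D_b\|\le C|z-b|$, so the $n$ largest eigenvalues of $D_z$ are at least $1-C|z-b|$. On the other hand, for $z\in U\cap\Delta$ the eigenvalues on $V_{ij}$ with $i=0$ or $j>k$ are at most $\max(\frac12,1-\frac\delta2)=1-\frac\delta2$ by \eqref{eq:delta}. If $C|z-b|<\delta/2$, the $n$ largest eigenvalues are therefore those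 on the $n$-dimensional space $\bigoplus_{1\le i\le j\le k}V_{ij}$, and they include $s_i^2$ for $i\le k$. Thus $\beta_i\le C|z-b|$ for $i\le k$.

For $z=\xi b$ with $\xi\uparrow1$ we have $|z-b|=1-\xi\le\rho$. Along this radius $\rho\le\beta_{q,i}\le C\rho$ for $i\le k_q$ and $\delta\le\beta_{q,i}\le1$ for $i>k_q$. So $\rho^\lambda=\prod\beta_{q,i}$ lies between two positive multiples of $\rho^{\sum k_q}$ as $\rho\to0$, which forces $\lambda=\sum k_q$.

For arbitrary $z\in U\cap\Delta$, \eqref{eq:beta} and \eqref{eq:delta} give $\prod_q\prod_{i\le k_q}(\beta_{q,i}/\rho)\lesssim1$, since the product has $\lambda$ factors. Each factor is at least $1$, so each is $\lesssim1$.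
\end{proof}

\begin{remark}
By \eqref{eq:trace}, $\lambda\le\sum_qr_q$, and equality forces all $x_{q,i}=1$, hence $\varphi\equiv0$. If $\Omega$ has rank one, integrality of $\lambda$ gives $\lambda=1$, and $F$ is standard.
\end{remark}

\subsection*{The right exterior power}
Fix a factor with $1\le k<r$, where $k=k_q$, $r=r_q$, drop the index $q$, and put $n=N_k$. We want to bound $\mu_{k+1}$. The frame that diagonalizes $B$ is a frame for $F(z)$, whereas the $\mu_i$ refer to a frame for $M$, and the two are unrelated. Norms of exterior powers do not depend on a frame, so each side of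
\begin{equation}\label{eq:QM}
Q(M)=\rho^2B^{-1/2}Q(F')B^{-1/2},
\end{equation}
which follows from \eqref{eq:sqrtB}, can be evaluated in its own frame. The degree $n+1$ is the first one in which $\mu_{k+1}$ must appear.

\begin{lemma}\label{lem:wedge}
Let $u\in V$ have spectral values $1\ge\mu_1\ge\dots\ge\mu_r$, let $1\le k<r$ and $n=N_k$. Then
\[
(\mu_1\cdots\mu_k)^{2+a(k-1)}\,\mu_1\,\mu_{k+1}\le\|\Lambda^{n+1}Q(u)\|\le\mu_{k+1}.
\]
\end{lemma}

\begin{proof}
Take a frame for $u$. By Lemma~\ref{lem:Q}(a), the singular values of $Q(u)$ are $\mu_i\mu_j\le1$ on $V_{ij}$ for $i\ge1$, with multiplicity $\dim V_{ij}$, and $0$ on $V_{0j}$. The norm is the largest product of $n+1$ of them. One admissible choice consists of the $n$ values on the $V_{ij}$ with $1\le i\le j\le k$ and one value on $V_{1,k+1}$, which is nonzero because $a\ge1$. Its product is $\prod_{i\le k}\mu_i^2\cdot\prod_{1\le i<j\le k}(\mu_i\mu_j)^a\cdot\mu_1\mu_{k+1}$, and each $i\le k$ occurs in $k-1$ pairs. This is the lower bound. Among any $n+1$ singular values, one belongs to a space $V_{ij}$ with $j>k$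 or $i=0$ and is at most $\mu_{k+1}$, and the others are at most $1$.
\end{proof}

For $z\in U\cap\Delta$ let $F(z)=\sum s_ic_i$ be a spectral decomposition, put $e_z=c_1+\dots+c_k$, and let $\Pi_z$ be the orthogonal projection of $\Lambda^{n+1}V$ onto
\[
W_z=\Lambda^nV_1(e_z)\wedge V_{1/2}(e_z).
\]

\begin{lemma}\label{lem:L}
The positive operator $L=\Lambda^{n+1}B^{-1/2}$ commutes with $\Pi_z$. Its eigenvalues are $\asymp\rho^{-n-1/2}$ on $W_z$ and $\lesssim\rho^{-n}$ on $W_z^\perp$.
\end{lemma}

\begin{proof}
By (J3), $B^{-1/2}=(\beta_i\beta_j)^{-1/2}$ on $V_{ij}$, with $\beta_0=1$. By \eqref{eq:blocks}, Lemma~\ref{lem:beta} and \eqref{eq:delta}, these eigenvalues are $\asymp\rho^{-1}$ on $V_1(e_z)$, $\asymp\rho^{-1/2}$ on $V_{1/2}(e_z)$, and $\asymp1$ on $V_0(e_z)$. Choose an orthonormal basis of $V$ adapted to the $V_{ij}$. The wedge products of $n+1$ basis vectors form an orthonormal basis of eigenvectors of $L$. A product with $j,l,m$ vectors from $V_1,V_{1/2},V_0$ has eigenvalue $\asymp\rho^{-(j+l/2)}$, where $j+l+m=n+1$ and $j\le n=\dim V_1(e_z)$. The products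 of type $(n,1,0)$ span $W_z$. For the other types, either $j=n$, $l=0$ and $j+l/2=n$, or $j\le n-1$ and $j+l/2\le j+(n+1-j)/2=(n+1+j)/2\le n$.
\end{proof}

\subsection*{The spectral values of $M$}
Put
\[
S=\sum_q\sum_{i>k_q}x_{q,i}.
\]

\begin{proposition}\label{prop:mu}
After shrinking $U$, we have $\mu_{q,i}\ge\frac12$ for $i\le k_q$, $\mu_{q,i}\lesssim\rho$ for $i>k_q$, and
\begin{equation}\label{eq:phiS}
\frac{S}{\lambda^2}\le\varphi\le\frac{4S}{\lambda^2}\qquad\text{on }U\cap\Delta .
\end{equation}
\end{proposition}

\begin{proof}
\emph{The product estimate.} If $k_q=0$, all eigenvalues of $B_q^{-1/2}$ are at most $\delta^{-1}$ by \eqref{eq:delta}, so $\mu_{q,i}\le\langle M_q,M_q\rangle^{1/2}\lesssim\rho$ for all $i$. If $k_q=r_q$, there is no index $i>k_q$. Let $1\le k=k_q<r_q$ and drop $q$. By \eqref{eq:QM},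
\begin{equation}\label{eq:LAL}
\Lambda^{n+1}Q(M)=\rho^{2n+2}\,LAL,\qquad A=\Lambda^{n+1}Q(F'(z)),\qquad\|A\|\lesssim1 .
\end{equation}
Lemma~\ref{lem:L} gives $\|L\|\lesssim\rho^{-n-1/2}$, so $\|\Lambda^{n+1}Q(M)\|\lesssim\rho^{2n+2}\rho^{-2n-1}=\rho$. By Lemma~\ref{lem:wedge},
\begin{equation}\label{eq:productbound}
(\mu_1\cdots\mu_k)^{2+a(k-1)}\,\mu_1\,\mu_{k+1}\lesssim\rho .
\end{equation}

\emph{The limits.} We cannot yet divide by $\mu_1,\dots,\mu_k$, since they might be small. A weak consequence of \eqref{eq:productbound} needs no lower bound: as $\mu_{k+1}\le\mu_i$ for $i\le k$ and $k(2+a(k-1))=2n$, we get $\mu_{k+1}^{2n+2}\lesssim\rho$. Hence $\mu_{q,i}\to0$ as $z\to b$ for all $q$ and $i>k_q$, that is, $S\to0$. Now the isometry condition enters through \eqref{eq:trace} and $\lambda=\sum k_q$: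
\begin{equation}\label{eq:balance}
\sum_q\sum_{i\le k_q}(1-x_{q,i})=\sum_qk_q-\lambda+\sum_q\sum_{i>k_q}x_{q,i}=S .
\end{equation}
All terms on the left are nonnegative, so $x_{q,i}\to1$ for $i\le k_q$.

\emph{The rate.} Shrink $U$ so that $\mu_{q,i}\ge\frac12$ for $i\le k_q$ and $x_{q,i}\le\frac12$ for $i>k_q$. Then \eqref{eq:productbound} gives $\mu_{q,i}\le\mu_{q,k_q+1}\lesssim\rho$ for $i>k_q$. In \eqref{eq:phi}, bound $x(1-x)$ by $1-x$ for $i\le k_q$ and by $x$ for $i>k_q$; with \eqref{eq:balance} the sum is at most $2S$. For the lower bound keep only the terms with $i>k_q$, where $x(1-x)\ge x/2$.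
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Proposition~\ref{prop:mu} gives $S\lesssim\rho^2$ and so $\varphi\lesssim\rho^2\le4t^2$ on $U\cap\Delta$. If $F$ were of the second kind, then at some $b\in\partial\Delta\setminus E$ we would have $c_1t\le\varphi\le Ct^2$ with $c_1>0$ at points with $t\to0$, which is impossible.
\end{proof}

\begin{remark}
The gain over the estimate $\varphi=O(t)$ comes from the singular value $\mu_1\mu_{k+1}$ on $V_{1,k+1}$, which is linear in $\mu_{k+1}$. Using $\mu_{k+1}^2$ on $V_{k+1,k+1}$ in Lemma~\ref{lem:wedge} would give only $\mu_{k+1}^2\lesssim\rho$. The space $V_{1,k+1}$ is nonzero because the factor is simple, and this is why the factors are treated one at a time.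
\end{remark}

\section{The derivative at a boundary point}\label{sec:derivative}

By \eqref{eq:phiS}, the exact order of $\varphi$ at $b$ is decided by the size of the $\mu_{q,k_q+1}$. By Lemma~\ref{lem:L}, the leading contribution to \eqref{eq:LAL} comes from the compression $\Pi_zA\Pi_z$. In this section we show that the limit of this compression at $b$ detects the rank of $F_q'(b)$.

For matrices the corresponding statement is familiar. If the upper left $k\times k$ block $v_{11}$ of a matrix $v$ is invertible, block row and column operations bring $v$ to $\operatorname{diag}(v_{11},\,v_{22}-v_{21}v_{11}^{-1}v_{12})$. They change neither the rank nor the $(k+1)\times(k+1)$ minors that contain $v_{11}$, so these minors all vanish exactly when $\operatorname{rk}v=k$. We carry out the same steps in $V$.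

Fix $q$ with $k=k_q\ge1$ and drop $q$. Write $F(b)=e+w$, where $e=c_1+\dots+c_k$ in a frame for $F(b)$ and $w=\sum_{i>k}s_i(b)c_i\in V_0(e)$. Let
\[
v=b\,F'(b)=v_1+v_{1/2}+v_0,\qquad v_\alpha\in V_\alpha=V_\alpha(e),
\]
be the outward radial derivative. A unimodular multiple of a frame is a frame, so $\operatorname{rk}v=\operatorname{rk}F'(b)$, and $Q(v)=b^2Q(F'(b))$.

\subsection*{The block $v_1$ is positive}
This is a boundary Schwarz lemma, applied to scalar functions built from $F$.

\begin{lemma}\label{lem:functional}
If $c$ is a primitive tripotent, then $|\langle x,c\rangle|\le|x|$ for all $x\in V$.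
\end{lemma}

\begin{proof}
By (J1) with $a=b=c$ and antilinearity in the middle variable, $iD(c,c)$ is a derivation of the triple product. So $k_\theta=\exp(2i\theta D(c,c))$ is a triple automorphism for real $\theta$; it maps frames to frames and hence preserves $|\cdot|$. It acts by $e^{2i\theta}$, $e^{i\theta}$, $1$ on $V_1(c)=\mathbb Cc$, $V_{1/2}(c)$, $V_0(c)$. Therefore $\langle x,c\rangle c=\frac1{2\pi}\int_0^{2\pi}e^{-2i\theta}k_\theta x\,d\theta$, the right side has norm at most $|x|$, and $|c|=1$.
\end{proof}

\begin{lemma}\label{lem:positive}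
We have $v_1=\sum_{j=1}^k\alpha_je_j$ with $\alpha_j\ge1$, where $e_1,\dots,e_k\in A(e)$ are orthogonal primitive idempotents with sum $e$.
\end{lemma}

\begin{proof}
Let $c\in A(e)$ be a primitive idempotent and $f(\zeta)=\langle F(b\zeta),c\rangle$. This function is holomorphic on $\Delta$ and near $1$, and $|f(\zeta)|\le|F(b\zeta)|\le|\zeta|$ on $\Delta$ by Lemma~\ref{lem:functional} and the Schwarz lemma. Since $c\in V_1$, we have $f(1)=\langle e,c\rangle$ and $f'(1)=\langle v_1,c\rangle$. By (J7), $e$ is a sum of orthonormal vectors one of which is $c$, so $f(1)=1$. From $\operatorname{Re}f(\xi)\le\xi$ for $0<\xi<1$ we get $(1-\operatorname{Re}f(\xi))/(1-\xi)\ge1$, hence $\operatorname{Re}f'(1)\ge1$. The function $\theta\mapsto|f(e^{i\theta})|^2$ is at most $1$ near $\theta=0$ with equality at $0$, so its derivative $2\operatorname{Re}(if'(1))=-2\operatorname{Im}f'(1)$ vanishes. Thus $\langle v_1,c\rangle$ is real and at least $1$.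

Write $v_1=a'+ia''$ with $a',a''\in A(e)$. The inner product is real on $A(e)$, so $\langle a'',c\rangle=\operatorname{Im}\langle v_1,c\rangle=0$. The primitive idempotents span $A(e)$ by (J7), so $a''=0$. Again by (J7), $v_1=\sum\alpha_je_j$ with orthonormal $e_j$ and $\sum e_j=e$. Their number is $\langle e,e\rangle=k$, and $\alpha_j=\langle v_1,e_j\rangle\ge1$.
\end{proof}

\subsection*{Removing the off-diagonal block}
For $y\in V_{1/2}$ let $g=\exp D(y,e)$, so $g^*=\exp D(e,y)$. For matrices $D(y,e)x=\frac12(ye^*x+xe^*y)$, and $g$ is a block row operation combined with a block column operation. In general the Peirce rules give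
\begin{equation}\label{eq:shift}
D(y,e):V_1\to V_{1/2}\to V_0\to0,\qquad D(e,y):V_0\to V_{1/2}\to V_1\to0 .
\end{equation}
Moreover
\begin{equation}\label{eq:Qg}
Q(gu)=g\,Q(u)\,g^*\qquad(u\in V).
\end{equation}
Indeed, put $D=D(y,e)$ and $u_\xi=\exp(\xi D)u$ for real $\xi$. By (J1) with $x=z=u_\xi$, we have $DQ(u_\xi)+Q(u_\xi)D^*=2\{Du_\xi,\cdot,u_\xi\}=\frac{d}{d\xi}Q(u_\xi)$. So $\exp(-\xi D)Q(u_\xi)\exp(-\xi D^*)$ has derivative zero, and its values at $\xi=0$ and $\xi=1$ agree.

\begin{lemma}\label{lem:schur}
There are $y\in V_{1/2}$ and $v_0'\in V_0$ with $v=g(v_1+v_0')$. With $m=\operatorname{rk}v_0'$, there is a frame $(e_1,\dots,e_r)$ extending $e_1,\dots,e_k$ such that $v_0'=\sum_{j=k+1}^{k+m}\alpha_je_j$ with $\alpha_j>0$. Consequently $\operatorname{rk}F'(b)=k+m\ge k$.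
\end{lemma}

\begin{proof}
By symmetry of the triple product and $D(e_j,e_l)=0$ for $j\ne l$,
\[
D(y,e)v_1=\{v_1ey\}=\sum_{j\le k}\alpha_jD(e_j,e_j)\,y .
\]
Each $D(e_j,e_j)$ is positive semidefinite and preserves $V_{1/2}$ by the Peirce rules, and $\sum_jD(e_j,e_j)=D(e,e)=\frac12$ on $V_{1/2}$. As $\alpha_j\ge1$, the operator $\sum\alpha_jD(e_j,e_j)$ is at least $\frac12$ on $V_{1/2}$, hence invertible there. Choose $y$ with $D(y,e)v_1=v_{1/2}$ and put $v_0'=v_0-\frac12D(y,e)^2v_1\in V_0$. By \eqref{eq:shift}, $gv_0'=v_0'$ and $gv_1=v_1+v_{1/2}+\frac12D(y,e)^2v_1$, so $g(v_1+v_0')=v$.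

Let $v_0'=\sum_{j=k+1}^{k+m}\alpha_je_j$ be the nonzero part of a spectral decomposition in $V$. By Lemma~\ref{lem:Q}(a), these $e_j$ lie in $Q(v_0')V$, and $Q(v_0')V_\alpha\subset V_{-\alpha}$ shows $Q(v_0')V\subset V_0$. Since $\{V_1V_0V\}=0$, they are orthogonal to $e_1,\dots,e_k$. So $e_1,\dots,e_{k+m}$ are orthogonal primitive tripotents and extend to a frame, and $\operatorname{rk}(v_1+v_0')=k+m$. By \eqref{eq:Qg} and Lemma~\ref{lem:Q}(c), $\operatorname{rk}v=k+m$.
\end{proof}

\subsection*{The distinguished minors}
Assume now $1\le k<r$, put $n=N_k=\dim V_1$, and let $\Pi_b$ be the orthogonal projection of $\Lambda^{n+1}V$ onto $W_b=\Lambda^nV_1\wedge V_{1/2}$.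

\begin{lemma}\label{lem:minor}
$\Pi_b\,\Lambda^{n+1}Q(F'(b))\,\Pi_b\ne0$ if and only if $\operatorname{rk}F'(b)>k$.
\end{lemma}

\begin{proof}
We may replace $F'(b)$ by $v$, which multiplies the operator by a unimodular constant. Let $\omega$ be a unit vector of the line $\Lambda^nV_1$. Then $\eta\mapsto\omega\wedge\eta$ is an isometry of $V_{1/2}$ onto $W_b$. By \eqref{eq:shift}, $g^*$ fixes $V_1$ pointwise and $g^*\eta-\eta\in V_1$ for $\eta\in V_{1/2}$, so $\Lambda^{n+1}g^*$ fixes every $\omega\wedge\eta$. Put $T=Q(v_1+v_0')$, so that $Q(v)=gTg^*$ by \eqref{eq:Qg}. For $\eta,\eta'\in V_{1/2}$,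
\[
\big\langle\Lambda^{n+1}Q(v)(\omega\wedge\eta),\,\omega\wedge\eta'\big\rangle=\big\langle\Lambda^{n+1}T(\omega\wedge\eta),\,\Lambda^{n+1}g^*(\omega\wedge\eta')\big\rangle=\big\langle\Lambda^{n+1}T(\omega\wedge\eta),\,\omega\wedge\eta'\big\rangle .
\]
Use the frame of Lemma~\ref{lem:schur}, with $\alpha_j=0$ for $j>k+m$. By Lemma~\ref{lem:Q}(a) and \eqref{eq:blocks}, $T$ preserves $V_1$ and $V_{1/2}$. It is bijective on $V_1$, with singular values $\alpha_i\alpha_j\ge1$, so $\Lambda^nT\,\omega=\gamma\omega$ with $\gamma\ne0$, and the displayed number equals $\gamma\langle T\eta,\eta'\rangle$. Hence the compression is nonzero if and only if $T\ne0$ on $V_{1/2}$. The singular values of $T$ on $V_{1/2}$ are $\alpha_i\alpha_j$ on $V_{ij}$ for $i\le k<j$, where $\dim V_{ij}=a\ge1$, and $0$ on $V_{0i}$. One of them is nonzero if and only if $m\ge1$.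
\end{proof}

\section{The exact order}\label{sec:sharp}

It remains to pass from the point $b$ to nearby points and to assemble the proof. Let again $1\le k=k_q<r_q$, with $q$ dropped, and put
\[
\varepsilon(z)=\big\|\Pi_z\,\Lambda^{n+1}Q(F'(z))\,\Pi_z\big\|\qquad\text{for }z\in U\cap\Delta\text{ and for }z=b .
\]
Frames for $F(z)$ need not vary continuously, but the tripotent $e_z$ does, because of the gap between $s_k$ and $s_{k+1}$.

\begin{lemma}\label{lem:cont}
As $z\to b$ in $\Delta$, we have $e_z\to e$, $\Pi_z\to\Pi_b$ and $\varepsilon(z)\to\varepsilon(b)$.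
\end{lemma}

\begin{proof}
For an odd continuous function $f$ on $[-1,1]$ and $x=\sum s_ic_i\in\overline\Omega$ put $f(x)=\sum f(s_i)c_i$. For $f(s)=s^{2l+1}$ this is $D(x,x)^lx$ by (J3), so for odd polynomials $f(x)$ is independent of the frame and continuous in $x$. A general $f$ is a uniform limit of odd polynomials $p$, and $\langle f(x)-p(x),f(x)-p(x)\rangle\le r\sup|f-p|^2$. So $f(x)$ is well defined and continuous on $\overline\Omega$. Choose $s^*$ with $(1-\delta)^{1/2}<s^*<1$ and $f$ with $f=0$ on $[0,(1-\delta)^{1/2}]$ and $f=1$ on $[s^*,1]$. Near $b$ we have $s_i\ge s^*$ for $i\le k$, and $s_i\le(1-\delta)^{1/2}$ for $i>k$ by \eqref{eq:delta}. Hence $e_z=f(F(z))\to f(F(b))=e$.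

The Peirce projections of a tripotent $e'$ are the polynomials $P_1=D(2D-1)$, $P_{1/2}=4D(1-D)$, $P_0=(1-D)(1-2D)$ in $D=D(e',e')$, so they are continuous in $e'$. The operator $\Lambda^{n+1}(\xi P_1+\xi'P_{1/2}+P_0)$ multiplies a wedge product of type $(j,l,m)$ by $\xi^j\xi'^{\,l}$, so its coefficient of $\xi^n\xi'$ is the projection onto $\Lambda^nV_1(e')\wedge V_{1/2}(e')$. This coefficient is continuous in $e'$, which gives $\Pi_z\to\Pi_b$. The last claim follows since $F'$ is continuous at $b$.
\end{proof}

\begin{lemma}\label{lem:twosided}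
On $U\cap\Delta$ we have $\rho\,\varepsilon(z)\lesssim\mu_{k+1}\lesssim\rho\,\varepsilon(z)+\rho^{3/2}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:wedge} and $\mu_i\ge\frac12$ for $i\le k$, we have $\mu_{k+1}\asymp\|\Lambda^{n+1}Q(M)\|$, which equals $\rho^{2n+2}\|LAL\|$ by \eqref{eq:LAL}. Write $\Pi=\Pi_z$. By Lemma~\ref{lem:L}, $\|L\|\lesssim\rho^{-n-1/2}$, $\|L(1-\Pi)\|\lesssim\rho^{-n}$, $\|L^{-1}\Pi\|\lesssim\rho^{n+1/2}$, and $L$ commutes with $\Pi$. The identity $\Pi A\Pi=(L^{-1}\Pi)\,LAL\,(L^{-1}\Pi)$ gives $\varepsilon\lesssim\rho^{2n+1}\|LAL\|$. The decomposition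
\[
LAL=L\,\Pi A\Pi\,L+L(1-\Pi)\,A\,L+L\Pi\,A\,(1-\Pi)L
\]
gives $\|LAL\|\lesssim\rho^{-2n-1}\varepsilon+\rho^{-2n-1/2}$. Multiply both estimates by the appropriate power of $\rho$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) The integrality of $\lambda$ is part of Lemma~\ref{lem:beta}, since $\partial\Delta\setminus E\ne\emptyset$. Let $z\in\Delta$. By \eqref{eq:sqrtB} and Lemma~\ref{lem:Q}(c), $\operatorname{rk}F'(z)=\operatorname{rk}M(z)$, the number of nonzero $x_{q,i}$. These numbers lie in $[0,1]$ and have sum $\lambda$ by \eqref{eq:trace}, so at least $\lambda$ of them are nonzero. If exactly $\lambda$ are nonzero, they all equal $1$ and $\varphi(z)=0$ by \eqref{eq:phi}. Conversely, $\varphi(z)=0$ forces all $x_{q,i}\in\{0,1\}$, and then exactly $\lambda$ are nonzero.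

At $b\in\partial\Delta\setminus E$ the inequality does not follow by passing to the limit, since the rank can drop in a limit. It follows from Lemma~\ref{lem:schur}: $\operatorname{rk}F_q'(b)\ge k_q$ for every $q$, trivially if $k_q=0$, and $\sum k_q=\lambda$. This also shows that $\operatorname{rk}F'(b)>\lambda$ if and only if $\operatorname{rk}F_q'(b)>k_q$ for some $q$.

(2) Suppose $\operatorname{rk}F'(b)>\lambda$ and choose $q$ with $\operatorname{rk}F_q'(b)>k_q$; then $k_q<r_q$. If $k_q\ge1$, Lemmas~\ref{lem:minor} and~\ref{lem:cont} show that $\varepsilon(z)$ is bounded below near $b$, and Lemma~\ref{lem:twosided} gives $\mu_{q,k_q+1}\gtrsim\rho$. If $k_q=0$, then $F_q'(b)\ne0$, and all eigenvalues of $B_q^{-1/2}$ are at least $1$, so $r_q\,\mu_{q,1}^2\ge\langle M_q,M_q\rangle\ge\rho^2\langle F_q',F_q'\rangle\gtrsim\rho^2$ near $b$. In both cases $S\ge x_{q,k_q+1}\gtrsim\rho^2\ge t^2$. By \eqref{eq:phiS} and Theorem~\ref{thm:bound}, $\varphi$ vanishes exactly to order $2$ at $b$.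

Suppose $\operatorname{rk}F'(b)=\lambda$, so $\operatorname{rk}F_q'(b)=k_q$ for all $q$. If $1\le k_q<r_q$, then $\varepsilon(z)\to0$ by Lemmas~\ref{lem:minor} and~\ref{lem:cont}, and Lemma~\ref{lem:twosided} gives $\mu_{q,k_q+1}=o(\rho)$. If $k_q=0$, then $F_q'(b)=0$ and $\|B_q^{-1/2}\|\le\delta^{-1}$, so $M_q=o(\rho)$. If $k_q=r_q$, the factor does not contribute to $S$. Hence $S=o(\rho^2)$, and $\varphi=o(t^2)$ by \eqref{eq:phiS}.

(3) This is the only place, apart from the existence of $E$, where algebraicity is used. Let $F$ be non-standard, without the normalization $F(0)=0$. Then $\varphi(z_0)>0$ for some $z_0\in\Delta$, so $\operatorname{rk}F'(z_0)>\lambda$ by (1). Put $R_q=\max_{z\in\Delta}\operatorname{rk}F_q'(z)$, so that $\sum_qR_q>\lambda$. For each $q$ with $R_q\ge1$, Lemma~\ref{lem:Q}(b) provides a matrix entry $\psi_q$ of $\Lambda^{N_{R_q}}\big(Q(F_q'(z))J\big)$ that is not identically zero on $\Delta$. It is a polynomial in the components of $F_q'$, and $\operatorname{rk}F_q'(z)\ge R_q$ at every $z\in\Delta\cup(\partial\Delta\setminus E)$ with $\psi_q(z)\ne0$.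

Since the graph of $F$ lies in an algebraic curve, each component $f$ of $F$ is algebraic over $\mathbb C(z)$. The meromorphic functions on $\Delta$ that are algebraic over $\mathbb C(z)$ form a field. This field is closed under differentiation: if $P(z,f)=0$ with $P\neq0$ of minimal degree in the second variable $w$, then $P_w(z,f)\not\equiv0$ and $f'=-P_z(z,f)/P_w(z,f)$. So $\psi_q$ is algebraic. Let $P(z,\psi_q)=0$ with $P\ne0$ of minimal degree in $w$. Then $P(z,0)\not\equiv0$, since otherwise we could divide by $w$ and by $\psi_q\not\equiv0$. The equation $P(z,\psi_q(z))=0$ persists on $\partial\Delta\setminus E$ by continuity, so every zero of $\psi_q$ in $\Delta\cup(\partial\Delta\setminus E)$ is a root of the polynomial $P(z,0)$. Outside the finitely many zeros of the $\psi_q$ we have $\operatorname{rk}F'\ge\sum_qR_q>\lambda$. By (2), $\varphi$ vanishes exactly to order $2$ at all but finitely many points of $\partial\Delta$, so $F$ is of the first kind.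
\end{proof}

\begin{thebibliography}{9}

\bibitem{asymptotic}
\emph{On the asymptotic behavior of holomorphic isometries of the Poincar\'e disk into bounded symmetric domains},
\texttt{https://core.ac.uk/download/37976846.pdf}.

\bibitem{loos}
O.~Loos, \emph{Bounded symmetric domains and Jordan pairs}, Irvine, 1977.

\end{thebibliography}
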